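\title{Adjoint heat solutions with integrable observation need not be limits of solutions with square-integrable terminal data}

\begin{abstract}
Consider the backward heat equation with a bounded potential $a(x,t)$ on a bounded domain $\Omega$, observed on an open subset $\omega$ in the norm of $L^1(0,T;L^2(\omega))$. Let $X_T$ be the completion of the space of $L^2$ terminal data in this norm, and let $Y_T$ be the space of all solutions on $[0,T)$ whose observation is integrable. The space $X_T$ embeds isometrically in $Y_T$, and the two coincide when $a=a_1(t)+a_2(x)$. We show that they can differ for a general potential: on the unit disc, with $\omega$ a small concentric disc and any $T>0$, there is a smooth potential, bounded by $e^{-\mu/(T-t)}$ and arbitrarily small in any prescribed $C^k$ norm, for which $X_T\ne Y_T$. The potential passes a controlled solution and an adjoint solution through the angular modes $3^j$ in such a way that the first tends to zero under a bounded control while the pairing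 of the two remains equal to one. We also show that the property $X_T=Y_T$ is stable under perturbations of the potential that are supported in $\omega$ or are of size $e^{-K_0/(T-t)}$, with $K_0$ depending on $\Omega$ and $\omega$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two spaces of adjoint solutions}

Let $\Omega\subset\mathbb R^n$ be a bounded domain (open and connected) with $C^2$ boundary, let $\omega\subset\Omega$ be a nonempty open set with characteristic function $\chi_\omega$, let $a\in L^\infty(\Omega\times(0,\infty))$ and $T>0$. All functions are real, and $\|\cdot\|$, $\langle\cdot,\cdot\rangle$ are the norm and inner product of $L^2(\Omega)$. For $z\in L^2(\Omega)$ let $\varphi(\cdot\,;z)\in C([0,T];L^2(\Omega))$ be the solution, in the mild sense recalled in Section~\ref{sec:duality}, of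
\begin{equation}\label{eq:adjoint}
\varphi_t+\Delta\varphi-a\varphi=0\ \text{ in }\Omega\times(0,T),\qquad \varphi=0\ \text{ on }\partial\Omega\times(0,T),\qquad \varphi(\cdot,T)=z .
\end{equation}
This equation is adjoint to the controlled heat equation $y_t-\Delta y+ay=\chi_\omega v$, and the quantity $\int_0^T\|\chi_\omega\varphi(t)\|\,dt$, which measures what an observer confined to $\omega$ sees of $\varphi$, is the one that pairs with controls $v$ that are bounded in time. We shall use the following known observability estimate. For $0\le s<s'$ and every measurable set $E\subset(s,s')$ of positive measure there is a constant $C$, depending on $\Omega,\omega,s,s',E$ and $\|a\|_{L^\infty}$, such that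
\begin{equation}\label{eq:obs}
\|\varphi(s)\|\le C\int_E\|\chi_\omega\varphi(t)\|\,dt
\end{equation}
for every solution $\varphi$ of the adjoint equation on $\Omega\times(s,s')$ with $\varphi(s')\in L^2(\Omega)$. Only the case $E=(s,s')$ is needed below.

For $z\in L^2(\Omega)$ put $\|z\|_{X_T}=\int_0^T\|\chi_\omega\varphi(t;z)\|\,dt$. This is a norm: if it vanishes, then $\varphi(s;z)=0$ for all $s<T$ by \eqref{eq:obs}, and $z=0$ by continuity. Let $X_T$ be the completion of $L^2(\Omega)$ in this norm. A completion is an abstract object, and there is a natural candidate for a concrete description. Let $Y_T$ be the set of all $\varphi\in C([0,T);L^2(\Omega))$ such that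
\begin{itemize}
\item for every $t\in(0,T)$, the restriction of $\varphi$ to $[0,t]$ is the solution of the adjoint equation on $\Omega\times(0,t)$ with terminal datum $\varphi(t)$;
\item $\|\varphi\|_{Y_T}:=\int_0^T\|\chi_\omega\varphi(t)\|\,dt<\infty$.
\end{itemize}
No trace at $t=T$ is required. By \eqref{eq:obs}, $\|\varphi(t)\|\le C_t\|\varphi\|_{Y_T}$ for each $t<T$. Hence $\|\cdot\|_{Y_T}$ is a norm, a Cauchy sequence converges in $C([0,t];L^2(\Omega))$ for every $t<T$ to a solution, and Fatou's lemma gives convergence in norm: $Y_T$ is a Banach space. The map $z\mapsto\varphi(\cdot\,;z)|_{[0,T)}$ is an isometry from $(L^2(\Omega),\|\cdot\|_{X_T})$ into $Y_T$, so it extends to a linear isometry $\iota:X_T\to Y_T$. We write $X_T=Y_T$ if $\iota$ is onto, that is, if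
\[
D_T=\{\varphi(\cdot\,;z)|_{[0,T)}:z\in L^2(\Omega)\}
\]
is dense in $Y_T$.

The space $Y_T$ is larger than $D_T$ already for $a=0$. Choose normalized Dirichlet eigenfunctions $e_j$ with distinct eigenvalues $\nu_j$ such that $\sum_j1/\nu_j<\infty$. Then $\varphi(t)=\sum_je^{-\nu_j(T-t)}e_j$ belongs to $Y_T$, its norm $\|\varphi(t)\|$ is unbounded as $t\uparrow T$, and it is the limit in $Y_T$ of its partial sums, which lie in $D_T$. The following problem, posed in \cite{problem}, asks whether such an approximation always exists.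

\medskip
\noindent\textbf{Question.} \emph{Does $X_T=Y_T$ hold for every $a\in L^\infty(\Omega\times(0,\infty))$ and every $T>0$?}
\medskip

It is known that $X_T=Y_T$ when $a(x,t)=a_1(t)+a_2(x)$; Proposition~\ref{prop:separable} gives a short proof, by translation in time. Since a bounded potential changes $L^2$ norms only by bounded factors, and a smooth potential is almost independent of time near $T$, one would guess that the answer is yes. The weak point of this guess is that smallness has to be measured against the growth of elements of $Y_T$. The a priori bound on $\|\varphi(t)\|$ is of the form $e^{K/(T-t)}$ (Lemma~\ref{lem:growth}), and a potential that is small but larger than $e^{-K/(T-t)}$ may still produce a large term $a\varphi$.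

\subsection{Results}

The answer is no.

\begin{theorem}\label{thm:main}
Let $\Omega=\{|x|<1\}\subset\mathbb R^2$ and $\omega=\omega_\varepsilon=\{|x|<\varepsilon\}$. There is an absolute constant $\mu_0$ such that for every $\mu\ge\mu_0$, with $\varepsilon=e^{-4.7\mu}$ (so for all sufficiently small $\varepsilon>0$), and every $T>0$, there is $a\in C^\infty(\overline\Omega\times[0,\infty))$, vanishing for $t\ge T$, with
\[
|a(x,t)|\le e^{-\mu/(T-t)}\quad(t<T),\qquad X_T\ne Y_T .
\]
Moreover $a$ can be taken arbitrarily small in any prescribed $C^k$ norm.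
\end{theorem}

In the other direction, perturbations below the growth threshold, and perturbations supported in $\omega$, are harmless.

\begin{theorem}\label{thm:stability}
Let $\Omega\subset\mathbb R^n$ and $\omega$ be as in the general setting above. There is $K_0=K_0(\Omega,\omega)$ with the following property. If $T>0$, $a_0,c\in L^\infty(\Omega\times(0,\infty))$, $|\rho(x,t)|\le C'e^{-K_0/(T-t)}$ for $t<T$, and $a=a_0+\chi_\omega c+\rho\in L^\infty(\Omega\times(0,\infty))$, then $X_T=Y_T$ for $a$ if and only if $X_T=Y_T$ for $a_0$. In particular $X_T=Y_T$ whenever $a=a_1(t)+a_2(x)+\chi_\omega(x)c(x,t)+\rho(x,t)$ with $a_1,a_2,c$ bounded. If $\omega=\Omega$, then $X_T=Y_T$ for every $a$.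
\end{theorem}

The two theorems fit together. Take $a_0=c=0$ and let $\rho$ be the potential of Theorem~\ref{thm:main}: any exponent $K_0$ admissible for $\omega_\varepsilon$ must exceed $\mu=\ln(1/\varepsilon)/4.7$, so no exponent works for all $\omega$. The counterexamples are two-dimensional, which suffices to answer the question; we make no claim about which pairs $(\Omega,\omega)$ in other dimensions admit counterexamples. Theorem~\ref{thm:main} uses only \eqref{eq:obs}, while Theorem~\ref{thm:stability} uses a quantitative observability estimate from \cite{FCZ}, stated in Section~\ref{sec:stability}.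

Section~\ref{sec:duality} reduces Theorem~\ref{thm:main} to finding a controlled solution $y$ that tends to zero and an element $\varphi\in Y_T$ whose pairing with $y$ does not. Section~\ref{sec:model} constructs such a pair by hand in a diagonal model, which explains all the parameters. Sections~\ref{sec:sectors} and~\ref{sec:control} supply the estimates on the disc that replace the diagonal structure, and Sections~\ref{sec:y} and~\ref{sec:phi} construct $a$, $y$ and $\varphi$.

\section{Mild solutions, duality and a criterion}\label{sec:duality}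

Let $\Delta$ be the Dirichlet Laplacian, a nonpositive self-adjoint operator on $L^2(\Omega)$ with domain $D(\Delta)=H^2(\Omega)\cap H^1_0(\Omega)$, and let $e^{t\Delta}$ be its contraction semigroup. Let $b\in L^\infty(\Omega\times(s_1,s_2))$ and $g\in L^1(s_1,s_2;L^2(\Omega))$. A solution of $y_t=\Delta y-by+g$, respectively of $\varphi_t+\Delta\varphi-b\varphi=g$, on $[s_1,s_2]$ is a function in $C([s_1,s_2];L^2(\Omega))$ that satisfies Duhamel's formula
\begin{align}
y(t)&=e^{(t-s_1)\Delta}y(s_1)+\int_{s_1}^te^{(t-s)\Delta}(g-by)(s)\,ds,\label{eq:duhamelf}\\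
\varphi(t)&=e^{(s_2-t)\Delta}\varphi(s_2)-\int_t^{s_2}e^{(s-t)\Delta}(g+b\varphi)(s)\,ds.\label{eq:duhamelb}
\end{align}
Reversal of time exchanges the two notions. For each datum $\varphi(s_2)\in L^2(\Omega)$ there is exactly one solution of \eqref{eq:duhamelb}, and Gronwall's lemma gives
\begin{equation}\label{eq:gronwall}
\|\varphi(t)\|\le e^{\|b\|_\infty(s_2-t)}\Big(\|\varphi(s_2)\|+\int_t^{s_2}\|g(s)\|\,ds\Big).
\end{equation}
For $g=0$ the solution is the sum, in $C([s_1,s_2];L^2(\Omega))$, of the Dyson series $\sum_{n\ge0}\varphi^n$, where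
\begin{equation}\label{eq:dyson}
\varphi^0(t)=e^{(s_2-t)\Delta}\varphi(s_2),\qquad \varphi^{n+1}(t)=\int_t^{s_2}e^{(s-t)\Delta}(-b\varphi^n)(s)\,ds .
\end{equation}
The same statements hold for \eqref{eq:duhamelf}.

\begin{lemma}[Duality identity]\label{lem:duality}
If $y_t=\Delta y-by+g$ and $\varphi_t+\Delta\varphi-b\varphi=0$ on $[s_1,s_2]$, then
\[
\langle y(s_2),\varphi(s_2)\rangle-\langle y(s_1),\varphi(s_1)\rangle=\int_{s_1}^{s_2}\langle g,\varphi\rangle\,dt .
\]
\end{lemma}

\begin{proof}
Consider first $y_t=\Delta y+G_1$ and $\varphi_t+\Delta\varphi=G_2$ with $G_1,G_2\in C^1([s_1,s_2];L^2(\Omega))$ and $y(s_1),\varphi(s_2)\in D(\Delta)$. Then both solutions are $C^1$ with values in $L^2(\Omega)$ and continuous with values in $D(\Delta)$, and differentiating $\langle y,\varphi\rangle$ gives $\langle y,\varphi\rangle|_{s_1}^{s_2}=\int_{s_1}^{s_2}(\langle G_1,\varphi\rangle+\langle y,G_2\rangle)\,dt$. If $G_1,G_2$ converge in $L^1(s_1,s_2;L^2(\Omega))$ and the data converge in $L^2(\Omega)$,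 then $y,\varphi$ converge uniformly in time by \eqref{eq:gronwall}, so both sides converge. The identity therefore holds for all integrable sources and all $L^2$ data. Take $G_1=g-by$ and $G_2=b\varphi$.
\end{proof}

The separable case shows which symmetry a counterexample has to destroy.

\begin{proposition}\label{prop:separable}
If $a(x,t)=a_1(t)+a_2(x)$ with $a_1,a_2$ bounded, then $X_T=Y_T$.
\end{proposition}

\begin{proof}
Let first $a=a_2(x)$, let $E(s)=e^{s(\Delta-a_2)}$ and $\varphi\in Y_T$, so that $\varphi(t)=E(t'-t)\varphi(t')$ for $t\le t'<T$. Extend $\varphi$ to $[-1,0]$ by $\varphi(t)=E(-t)\varphi(0)$. For small $\delta>0$ the solution with terminal datum $z_\delta=\varphi(T-\delta)$ is $\varphi(t;z_\delta)=E(T-t)\varphi(T-\delta)=\varphi(t-\delta)$. Since $\chi_\omega\varphi\in L^1(-1,T;L^2(\Omega))$ and translations are continuous in $L^1$, we get $\varphi(\cdot\,;z_\delta)\to\varphi$ in $Y_T$.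

In general let $\Gamma(t)=\exp(-\int_t^Ta_1)$, a Lipschitz function with $\Gamma'=a_1\Gamma$, $\Gamma(T)=1$, bounded above and below by positive constants on $[0,T]$. If $\tilde\varphi$ solves the adjoint equation for $a_2$ on $[0,t']$, then $\Gamma\tilde\varphi$ solves it for $a$: for a datum in $D(\Delta)$, the function $s\mapsto e^{(s-t)\Delta}\Gamma(s)\tilde\varphi(s)$ is Lipschitz with derivative $e^{(s-t)\Delta}(a\Gamma\tilde\varphi)(s)$, which integrates to \eqref{eq:duhamelb}, and general data follow by density. So multiplication by $\Gamma$ is an isomorphism between the spaces $Y_T$ for $a_2$ and for $a$ that matches the subspaces $D_T$.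
\end{proof}

To prove that $D_T$ is not dense we need a bounded functional on $Y_T$ that vanishes on $D_T$. Controlled solutions provide such functionals.

\begin{lemma}[Criterion]\label{lem:criterion}
Let $0\le t_0<T$, let $v\in L^\infty(t_0,T;L^2(\Omega))$, and let $y$ solve $y_t=\Delta y-ay+\chi_\omega v$ on $[t_0,T]$. Suppose that there are times $t_i\uparrow T$ and $\varphi\in Y_T$ with $y(t_i)\to0$ in $L^2(\Omega)$ and $\langle y(t_i),\varphi(t_i)\rangle\to1$. Then $X_T\ne Y_T$.
\end{lemma}

\begin{proof}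
For $\psi\in Y_T$ put $\mathcal F(\psi)=\langle y(t_0),\psi(t_0)\rangle+\int_{t_0}^T\langle v,\chi_\omega\psi\rangle\,dt$. The first term is bounded by $C\|y(t_0)\|\,\|\psi\|_{Y_T}$, by \eqref{eq:obs} on an interval $(t_0,t')$ with $t'<T$, and the second by $\sup_t\|v(t)\|\,\|\psi\|_{Y_T}$. So $\mathcal F$ is a bounded functional on $Y_T$. By Lemma~\ref{lem:duality}, $\mathcal F(\psi)=\langle y(t),\psi(t)\rangle+\int_t^T\langle v,\chi_\omega\psi\rangle\,ds$ for $t_0\le t<T$, and the integral tends to $0$ as $t\uparrow T$. Hence $\mathcal F(\psi)=\lim_i\langle y(t_i),\psi(t_i)\rangle$. If $\psi=\varphi(\cdot\,;z)$, then $\psi(t_i)\to z$ and $y(t_i)\to0$, so $\mathcal F(\psi)=0$. On the other hand $\mathcal F(\varphi)=1$, so $\varphi$ is not in the closure of $D_T$.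
\end{proof}

\begin{remark}
The criterion loses nothing. If $X_T\ne Y_T$, the Hahn--Banach theorem gives $\varphi\in Y_T$ and a functional that vanishes on $D_T$ and equals $1$ at $\varphi$. Since $\psi\mapsto\chi_\omega\psi$ embeds $Y_T$ isometrically in $L^1(0,T;L^2(\omega))$, whose dual is $L^\infty(0,T;L^2(\omega))$, the functional is $\psi\mapsto\int_0^T\langle v,\chi_\omega\psi\rangle\,dt$ with $v$ bounded. For the solution $y$ with control $v$ and $y(0)=0$, Lemma~\ref{lem:duality} gives $\langle y(T),z\rangle=0$ for all $z$, and $\langle y(t),\varphi(t)\rangle\to1$.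
\end{remark}

\section{A diagonal model}\label{sec:model}

We need $y\to0$ under a bounded control and $\varphi\to\infty$ with an integrable observation, at reciprocal rates. On the disc, the first eigenfunction $u_m(r)\cos m\theta$ with angular frequency $m$ has eigenvalue $m^2+O(m^{4/3})$ and is at most $e^{3m}r^m$ (Section~\ref{sec:sectors}). It decays at rate about $m^2$ and is seen in $\omega_\varepsilon$ only through a factor about $\varepsilon^m$. Decay over a time $\sigma$ and invisibility are comparable when $m^2\sigma\sim m\ln(1/\varepsilon)$, so mode $m$ should be used during a time of order $\ln(1/\varepsilon)/m$. These times have a finite sum if the frequencies grow geometrically. Accordingly, for a large parameter $\mu$ we put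
\begin{equation}\label{eq:times}
m_j=3^j,\qquad \sigma_j=\frac{\mu}{m_j},\qquad t_j=T-\tfrac32\sigma_j\qquad(j\ge j_0),
\end{equation}
so that $t_{j+1}-t_j=\sigma_j$ and $t_j\uparrow T$, and we write $\varepsilon=e^{-\alpha\mu}$ with $\alpha$ to be found.

The model keeps one coordinate per frequency; the proof does not depend on it. The state space is $\ell^2$ with basis $(e_j)_{j\ge j_0}$. Between the times $t_j$,
\[
\dot y_j=-m_j^2y_j+\varepsilon^{m_j}v_j,\qquad \dot\varphi_j=m_j^2\varphi_j,
\]
and the observation of $\varphi$ is the vector $(\varepsilon^{m_j}\varphi_j)_j$. The potential is an instantaneous pulse at each $t_j$: $y(t_j^+)=P_jy(t_j^-)$ and $\varphi(t_j^-)=P_j\varphi(t_j^+)$, where $P_je_j=e_j+e^{-m_j}e_{j+1}$, $P_je_{j+1}=e_{j+1}+e^{-m_j}e_j$, and $P_j$ fixes the other basis vectors.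

\emph{The controlled solution.} Suppose $y(t_j^-)=A_je_j$ and write $m=m_j$. After the pulse, $y=A_je_j+e^{-m}A_je_{j+1}$. The new coordinate is left alone; since $(3m)^2\sigma_j=9\mu m$, it equals $e^{-(9\mu+1)m}A_j$ at $t_{j+1}^-$. The old coordinate is brought to zero at $t_{j+1}$ by the constant control
\[
v_j=-\frac{m^2\varepsilon^{-m}A_j}{e^{\mu m}-1}\quad\text{on }(t_j,t_{j+1}),
\]
because then $e^{-\mu m}A_j+\varepsilon^mv_j(1-e^{-\mu m})/m^2=0$. Thus $y(t_{j+1}^-)=A_{j+1}e_{j+1}$ with $A_{j+1}=e^{-(9\mu+1)m_j}A_j$, a recursion solved by $A_j=e^{-(4.5\mu+1/2)m_j}$. The controls have size about $m^2e^{(\alpha-5.5)\mu m-m/2}$, and they are bounded if $\alpha\le5.5$.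

\emph{The adjoint solution.} Let $\varphi_j(t)=A_j^{-1}e^{-m_j^2(t_j-t)}$ for $t<t_j$ and $\varphi_j(t)=0$ for $t>t_j$. The jump conditions at $t_j$ hold: $\varphi_{j+1}$ is continuous there because $\varphi_j(t_j^+)=0$, and $e^{-m_j}\varphi_{j+1}(t_j)=e^{-(9\mu+1)m_j}A_{j+1}^{-1}=A_j^{-1}=\varphi_j(t_j^-)$. For fixed $t<T$ the factor $e^{-m_j^2(t_j-t)}$ beats $A_j^{-1}$, so $\varphi(t)\in\ell^2$. The observation is at most $\sum_j\varepsilon^{m_j}/A_j$, which is finite if $\alpha>4.5+\frac1{2\mu}$.

\emph{The pairing.} On $(t_j,t_{j+1})$ only $y_j$ and $y_{j+1}$ are nonzero, $\varphi_j=0$, and $y_{j+1}\varphi_{j+1}$ is constant, equal to $A_{j+1}A_{j+1}^{-1}=1$.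

For $4.5+\frac1{2\mu}<\alpha\le5.5$ the model thus produces the configuration of Lemma~\ref{lem:criterion}. Two features make this possible. The control acts on a mode only after $\varphi$ has left it, so it does not affect the pairing. And the part of $y$ left in the old mode decays by $e^{-\mu m}$ for free, which opens a window of width about one for $\alpha$. The cost $e^{-m}$ of a pulse is negligible against $e^{\mu m}$; this is why the potential can be so small, and why in what follows all factors $e^{Cm}$ with an absolute $C$ are harmless once $\mu$ is large.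

The heat equation on the disc differs from the model in four ways.
\begin{enumerate}
\item Each angular frequency $m$ carries infinitely many radial eigenfunctions. The whole sector must be driven to zero at a cost $\varepsilon^{-m}e^{Cm}$, with exponent exactly $m$ on $\varepsilon^{-1}$ (Section~\ref{sec:control}). The control will act during the last tenth of each stage, which lowers the free decay to $e^{-0.9\mu m}$.
\item A pulse proportional to $\cos2m\theta$ couples $m$ to all odd multiples $km$. Killing frequency $km$ is estimated at the cost $\exp(\mu m(-0.9k^2+\alpha k-4.5))$, up to harmless factors, and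
\[
-0.9k^2+\alpha k-4.5=-0.9(k-1)(k-5)-(5.4-\alpha)k .
\]
For $4.5<\alpha<5.4$ this is negative for $k=1$ and $k\ge5$, but positive for $k=2$ and $k=3$. Parity excludes $k=2$, and multiples of $3$ are kept, not killed. We take $\alpha=4.7$.
\item There is no formula for $\varphi$. We arrange that all radial coefficients of $\varphi$, and those of $y$ that meet them, are nonnegative. Then $\langle y,\varphi\rangle=1$ turns lower bounds on $y$ into upper bounds on $\varphi$.
\item The observation is not diagonal. It is estimated by a pointwise barrier of the form $\Lambda r^m$.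
\end{enumerate}

\section{Angular sectors of the disc}\label{sec:sectors}

In Sections~\ref{sec:sectors}--\ref{sec:phi}, $\Omega$ is the unit disc with polar coordinates $(r,\theta)$.

\subsection{The radial operators}

Let $H=L^2((0,1),r\,dr)$, with norm $|\cdot|_H$ and inner product $\langle\cdot,\cdot\rangle_H$. For $f\in L^2(\Omega)$ and $m\ge1$ let $f_m(r)=\frac1\pi\int_0^{2\pi}f(r,\theta)\cos m\theta\,d\theta\in H$ be the \emph{$m$-th mode} of $f$. The orthogonal projection $f\mapsto f_m\cos m\theta$ commutes with $\Delta$, so $\Delta(f\cos m\theta)=(L_mf)\cos m\theta$ defines a self-adjoint operator $L_m$ on $H$ with compact resolvent, with domain $\{f:f\cos m\theta\in D(\Delta)\}$, acting as $\partial_r^2+\frac1r\partial_r-\frac{m^2}{r^2}$, and such that $(e^{t\Delta}f)_m=e^{tL_m}f_m$. Taking the $m$-th mode of \eqref{eq:duhamelf} or \eqref{eq:duhamelb} gives Duhamel's formula for $L_m$. The quadratic form of $-L_m$ is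
\[
q_m(f)=\frac1\pi\int_\Omega|\nabla(f\cos m\theta)|^2dx=\int_0^1\Big(f'^2+\frac{m^2}{r^2}f^2\Big)r\,dr .
\]
In dimension $d\ge2$ a point is removable for $H^1_0$: smooth functions with compact support in the punctured ball are dense in $H^1_0$ of the ball. Projecting on the $m$-th mode shows that $C_c^\infty((0,1))$ is a core for $q_m$. Two substitutions give two further descriptions of $L_m$.

\emph{An interval.} For $f=r^{-1/2}g$ with $g\in C_c^\infty((0,1))$ we have $|f|_H^2=\int_0^1g^2dr$ and $rf'^2=g'^2-gg'/r+g^2/(4r^2)$. Integrating the middle term by parts,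
\begin{equation}\label{eq:liouville}
q_m(f)=\int_0^1\Big(g'^2+\frac{m^2-\frac14}{r^2}g^2\Big)dr .
\end{equation}
By Hardy's inequality $\int_0^1g^2r^{-2}dr\le4\int_0^1g'^2dr$, the right side is comparable to $\int g'^2$. So the form domain is $\mathcal Q=\{f:r^{1/2}f\in H^1_0(0,1)\}$ for every $m\ge1$, and $f\in\mathcal Q$ implies $f^+=\max(f,0)\in\mathcal Q$.

\emph{A ball.} The map $f\mapsto\psi=r^{-m}f$ sends $H$ onto the radial functions in $L^2(B)$, where $B$ is the unit ball of $\mathbb R^{2m+2}$, and $\|\psi\|_{L^2(B)}^2=\frac{2\pi^{m+1}}{m!}|f|_H^2$. For $f\in C_c^\infty((0,1))$, expanding $f'=r^m\psi'+mr^{m-1}\psi$ gives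
\[
q_m(f)=\int_0^1\big(r^{2m+1}\psi'^2+m(r^{2m}\psi^2)'\big)dr=\int_0^1\psi'^2r^{2m+1}dr ,
\]
which is, up to the same constant, the Dirichlet integral of $\psi$ on $B$. Radial functions in $C_c^\infty(B\setminus\{0\})$ are a core for the radial Dirichlet form on $B$, so the semigroups correspond:
\begin{equation}\label{eq:ball}
e^{tL_m}f=r^m\,e^{t\Delta_B}(r^{-m}f).
\end{equation}
Consequently $e^{tL_m}$ preserves positivity, $e^{tL_m}r^m\le r^m$, and for $t>0$ the function $e^{tL_m}f$ is $r^m$ times a smooth radial function on $\overline B$ that vanishes at $r=1$. The last statement applies in particular to eigenfunctions.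

Let $\lambda_{m,1}<\lambda_{m,2}<\cdots$ be the eigenvalues of $-L_m$; they are simple by uniqueness for the ordinary differential equation with Cauchy data at $r=1$. Let $u_{m,k}$ be normalized eigenfunctions, $\lambda_m=\lambda_{m,1}$ and $u_m=u_{m,1}$. By \eqref{eq:ball}, $r^{-m}u_m$ is a first Dirichlet eigenfunction of $B$, and we choose $u_m>0$ on $(0,1)$.

\begin{lemma}[Eigenvalues]\label{lem:eig}
\begin{enumerate}
\item[(a)] $\lambda_{m,k}\ge m^2$ and $\lambda_{m,k}\ge\pi^2k^2$.
\item[(b)] $\lambda_m\le m^2+16m^{4/3}$ for $m\ge3$; hence $\lambda_m\le2m^2$ for $m\ge64$.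
\item[(c)] $u_{m,k}'(1)^2=2\lambda_{m,k}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $r\le1$, $q_m(f)\ge m^2|f|_H^2$. By \eqref{eq:liouville}, $q_m(f)\ge\int_0^1g'^2$, and the min--max principle compares $\lambda_{m,k}$ with the $k$-th Dirichlet eigenvalue $\pi^2k^2$ of $(0,1)$.

(b) Let $\ell=m^{-2/3}\le\frac12$ and test \eqref{eq:liouville} with $g=\sin(\pi(1-r)/\ell)$ on $(1-\ell,1)$, $g=0$ elsewhere. This gives $\lambda_m\le\pi^2\ell^{-2}+m^2(1-\ell)^{-2}$. The convex function $(1-\ell)^{-2}$ lies below its chord $1+6\ell$ on $[0,\frac12]$, and $\pi^2+6<16$.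

(c) Multiplying $u''+u'/r=(m^2r^{-2}-\lambda)u$ by $2r^2u'$ gives $((ru')^2)'=(m^2-\lambda r^2)(u^2)'$. Integrate over $(0,1)$. As $u$ and $ru'$ vanish at $0$ and $u(1)=0$, the left side gives $u'(1)^2$ and the right side, after integration by parts, $2\lambda\int_0^1u^2r\,dr=2\lambda$.
\end{proof}

Part (b) says that the decay rate is $m^2$ to leading order; a bound $\lambda_m\le Cm^2$ with $C>1$ would change the exponent $4.5\mu$ in the lower bound for $y$. For $f$ with all modes at least $M$, part (a) gives $\|e^{t\Delta}f\|\le e^{-M^2t}\|f\|$.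

\subsection{Pointwise bounds}

For $M\ge1$ let $V_M$ be the closed subspace of all $f=\sum_{k\ge1\text{ odd}}f_{kM}(r)\cos(kM\theta)$ in $L^2(\Omega)$. Then $\|f\|^2=\pi\sum_m|f_m|_H^2$ on $V_M$, and $V_{3M}\subset V_M$. After a time $1/M$ the heat semigroup turns an $L^2$ bound into a pointwise bound with the weight $r^M$.

\begin{lemma}[Smoothing]\label{lem:smooth}
\begin{enumerate}
\item[(a)] $|e^{sL_m}f(r)|\le r^m(8s)^{-(m+1)/2}(2/m!)^{1/2}|f|_H$ for $f\in H$, $s>0$.
\item[(b)] $|e^{sL_m}f(r)|\le\sqrt m\,r^m|f|_H$ for $f\in H$, $s\ge\frac1{2m}$.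
\item[(c)] $\sum_m|(e^{\Delta/M}f)_m(r)|\le\sqrt M\,r^M\|f\|$ for $f\in V_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The Dirichlet heat kernel of $B\subset\mathbb R^d$, $d=2m+2$, is dominated by the Gaussian kernel, whose $L^2$ norm at time $s$ is $(8\pi s)^{-d/4}$. So $\|e^{s\Delta_B}\psi\|_\infty\le(8\pi s)^{-(m+1)/2}\|\psi\|_{L^2(B)}$; use \eqref{eq:ball}.

(b) For $s\ge\frac1{2m}$ and by $m!\ge(m/e)^m$, the constant in (a) is at most $\sqrt2\,(m/4)^{(m+1)/2}(e/m)^{m/2}=\sqrt{m/2}\,(e/4)^{m/2}\le\sqrt m$.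

(c) For $s=1/M$ and $m\ge M$, since $M^m/m!\le e^M\le e^m$, the constant in (a) is $\sqrt2\,(M/8)^{(m+1)/2}(m!)^{-1/2}\le\sqrt M(e/8)^{m/2}$. Use $r^m\le r^M$, the Cauchy--Schwarz inequality, and $\sum_{m\ge1}(e/8)^m<1$.
\end{proof}

A pulse will multiply $u_m$ by $r^{2m}$, and we need to know that the product dominates a multiple of $u_{3m}$; this is (c) below. Part (d) will convert a bound on the single number $\langle g,u_m\rangle_H$ into a bound on a norm.

\begin{lemma}[Ground states]\label{lem:ground}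
Let $m\ge64$.
\begin{enumerate}
\item[(a)] $u_m\le e^{3m}r^m$ on $(0,1)$.
\item[(b)] $u_m\ge r^m$ on $[0,\frac12]$ and $u_m\ge8^{-m}(1-r)$ on $[\frac12,1]$.
\item[(c)] $r^{2m}u_m\ge e^{-9m}u_{3m}$ on $(0,1)$.
\item[(d)] $|e^{L_m/m}f|\le e^{3m}|f|_H\,u_m$ for $f\in H$, and $|e^{L_m/m}g|_H\le e^{3m}\langle g,u_m\rangle_H$ for $0\le g\in H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $u_m=e^{\lambda_m/m}e^{L_m/m}u_m\le e^{2m}\sqrt m\,r^m$ by Lemmas~\ref{lem:eig}(b) and~\ref{lem:smooth}(b).

(b) Let $w=r^{-m}u_m$. Then $(r^{2m+1}w')'=-\lambda_mr^{2m+1}w\le0$ and $r^{2m+1}w'$ vanishes at $0$, so $w$ is nonincreasing. At a maximum point $r^*\in(0,1)$ of $u_m$ we have $(m^2-\lambda_mr^{*2})u_m=r^{*2}u_m''\le0$, so $r^*\ge m/\sqrt{\lambda_m}\ge\frac12$; also $1=|u_m|_H^2\le\frac12u_m(r^*)^2$. For $r\le\frac12$ it follows that $w(r)\ge w(r^*)\ge u_m(r^*)\ge\sqrt2$. On $[\frac12,1]$ compare $w$ with $w_0(r)=(r^{-2m}-1)/(4^m-1)$, for which $r^{2m+1}w_0'$ is constant, $w_0(\frac12)=1$ and $w_0(1)=0$. Since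 $r^{2m+1}(w-w_0)'$ is nonincreasing, $(w-w_0)'$ changes sign at most once, from $+$ to $-$, so $w-w_0$ attains its minimum at an endpoint, where it is nonnegative. Finally $w_0\ge4^{-m}(r^{-1}-1)\ge4^{-m}(1-r)$ and $r^m\ge2^{-m}$.

(c) Let $R=u_{3m}/u_m$ and $W=ru_m^2R'=r(u_{3m}'u_m-u_{3m}u_m')$. The two eigenvalue equations give
\[
W'=\frac{u_mu_{3m}}r\big[8m^2-(\lambda_{3m}-\lambda_m)r^2\big].
\]
The bracket is monotone in $r$ and positive near $0$, so it changes sign at most once, from $+$ to $-$. As $W$ vanishes at $0$ and at $1$, $W\ge0$. Hence $R$ is nondecreasing, and by l'H\^opital's rule and Lemma~\ref{lem:eig}, $R\le R(1^-)=\sqrt{\lambda_{3m}/\lambda_m}\le\sqrt{18}<5$. For $r\ge\frac12$ this gives $u_{3m}\le5\cdot4^mr^{2m}u_m$. For $r\le\frac12$, (a) and (b) give $u_{3m}\le e^{9m}r^{3m}\le e^{9m}r^{2m}u_m$.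

(d) Let $|f|_H=1$ and $F=e^{L_m/m}f$. By Lemma~\ref{lem:smooth}(b), $|F|\le\sqrt m\,r^m$, which with (b) settles $[0,\frac12]$. Near $r=1$ we need the factor $1-r$, hence a bound on $F'$. Write $L_mF=e^{L_m/2m}(L_me^{L_m/2m}f)$. The spectral theorem gives $|L_me^{L_m/2m}f|_H\le2m/e$, so $|L_mF|\le m^{3/2}$. On $[\frac12,1]$ we obtain $|(rF')'|=|rL_mF+m^2F/r|\le3m^{5/2}$, and by the mean value theorem $|F'(r_0)|=2|F(\frac12)|\le2\sqrt m$ for some $r_0\in[\frac12,1]$. Thus $|rF'|\le2\sqrt m+\frac32m^{5/2}$, so $|F'|\le8m^{5/2}$ and $|F|\le8m^{5/2}(1-r)\le8m^{5/2}8^mu_m\le e^{3m}u_m$ there. For the second claim, $|e^{L_m/m}g|_H=\sup_{|f|_H=1}\langle g,e^{L_m/m}f\rangle_H\le e^{3m}\langle g,u_m\rangle_H$ because $g\ge0$.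
\end{proof}

\subsection{Invariant cones and a barrier}

Let $V_M^+$ be the set of $f\in V_M$ with all modes $f_m\ge0$, a closed convex cone with $V_{3M}^+\subset V_M^+$. For $f\in V_M^+$ put $S(f)(r)=\sum_mf_m(r)\in[0,\infty]$. Then $|f|\le S(f)$ almost everywhere, since the partial Fourier sums are bounded by $S(f)$ and a subsequence converges almost everywhere. For odd $k$,
\begin{equation}\label{eq:product}
\cos(kM\theta)\cos(2M\theta)=\tfrac12\cos((k+2)M\theta)+\tfrac12\cos(|k-2|M\theta),
\end{equation}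
with $k+2$ and $|k-2|$ odd. Hence multiplication by $\beta(r)\cos2M\theta$ with $\beta\ge0$ bounded maps $V_M^+$ into itself, and
\begin{equation}\label{eq:S}
S(\beta\cos(2M\theta)f)=\beta S(f).
\end{equation}
During a pulse the smoothing estimate is not available, because the modes interact. The quantity $S$ is adapted to this: by \eqref{eq:S} the coupling acts on it as a scalar factor, and the heat flow acts on it no worse than $L_M$.

\begin{lemma}\label{lem:cone}
Let $\beta(r,t)$ be measurable with $0\le\beta\le\bar\beta$, and let $\varphi_t+\Delta\varphi+\beta\cos(2M\theta)\varphi=0$ on $[s_1,s_2]$.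
\begin{enumerate}
\item[(a)] If $\varphi(s_2)\in V_M^+$, then $\varphi(t)\in V_M^+$ for all $t\in[s_1,s_2]$. Likewise, a solution of $y_t=\Delta y+\beta\cos(2M\theta)y$ with $y(s_1)\in V_M^+$ stays in $V_M^+$.
\item[(b)] If moreover $S(\varphi(s_2))\le\Lambda r^M$, then $S(\varphi(t))\le\Lambda e^{\bar\beta(s_2-t)}r^M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The cone is closed, convex, and invariant under $e^{t\Delta}$ and under the coupling. So every term of the Dyson series \eqref{eq:dyson} lies in it, and so does the sum.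

(b) We first show that $e^{\tau L_m}g\le e^{\tau L_M}g$ for $m\ge M$ and $0\le g\in H$. For $\kappa>0$ let $u=(1-\kappa L_m)^{-1}g$ and $U=(1-\kappa L_M)^{-1}g$; resolvents are Laplace transforms of the semigroups, so they preserve positivity and $u\ge0$. Put $d=u-U\in\mathcal Q$ and test both equations with $d^+\in\mathcal Q$. Denoting the bilinear forms again by $q_m,q_M$ and subtracting,
\[
|d^+|_H^2+\kappa q_M(d^+)=\langle d,d^+\rangle_H+\kappa q_M(d,d^+)=-\kappa(m^2-M^2)\int_0^1u\,d^+\,\frac{dr}r\le0 .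
\]
So $u\le U$. By induction $(1-\kappa L_m)^{-n}g\le(1-\kappa L_M)^{-n}g$, and $e^{\tau L}=\lim_n(1-\frac\tau nL)^{-n}$ strongly gives the claim.

Let $\mathcal K(\Lambda)=\{f\in V_M^+:S(f)\le\Lambda r^M\}$. This set is convex, and closed in $L^2(\Omega)$ because it is defined by the conditions $\sum_{m\le N}f_m\le\Lambda r^M$ for all $N$. For $f\in\mathcal K(\Lambda)$,
\[
\sum_{m\le N}e^{\tau L_m}f_m\le e^{\tau L_M}\sum_{m\le N}f_m\le\Lambda e^{\tau L_M}r^M\le\Lambda r^M ,
\]
so $e^{\tau\Delta}$ preserves $\mathcal K(\Lambda)$, while by \eqref{eq:S} the coupling maps $\mathcal K(\Lambda)$ into $\mathcal K(\bar\beta\Lambda)$. By induction in \eqref{eq:dyson}, $\varphi^n(t)\in\mathcal K(\Lambda\bar\beta^n(s_2-t)^n/n!)$. Sum over $n$.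
\end{proof}

\section{Null control of one sector}\label{sec:control}

\begin{proposition}\label{prop:kill}
Let $m\ge1$, $0<\delta\le1$, $0<\varepsilon<1$ and $f\in H$. There is $v\in L^\infty(0,2\delta;H)$, vanishing for $r\ge\varepsilon$, such that the mild solution of $y_t=L_my+v$, $y(0)=f$, satisfies $y(2\delta)=0$, and
\[
\sup_t|v(t)|_H\le C_\varepsilon\,\delta^{-2}(2/\varepsilon)^me^{83/\delta}|f|_H ,
\]
where $C_\varepsilon$ depends only on $\varepsilon$.
\end{proposition}

The point is the form of the constant. It will be used with $1/\delta$ of order $m/\mu$ and $\ln(1/\varepsilon)=4.7\mu$, so a factor such as $\varepsilon^{-2m}$ or $e^{C\ln^2(1/\varepsilon)/\delta}$ would close the window for $\alpha$. To get the precise constant we construct the control explicitly, by solving the equation sideways. Outside $\omega$ the solution is determined by its Cauchy data at $r=1$: the Dirichlet value $0$ and the flux $q(t)$, through a series $\sum_iq^{(i)}(t)g_i(r)$. For $\partial_r^2$ in place of $L_m$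 one has $g_i=(1-r)^{2i+1}/(2i+1)!$, so the series converges for fluxes whose derivatives grow like $(i!)^2$, and this class contains functions that vanish to infinite order at a given time. We let the solution evolve freely on $[0,\delta]$ so that the flux becomes regular, switch the flux off on $[\delta,2\delta]$, and solve inward from $r=1$. The result grows like $r^{-m}$ toward the origin and is cut off inside $\omega$; the error terms of the cutoff are the control.

\begin{proof}
Let $F(t)=e^{tL_m}f$, $f=\sum_kc_ku_k$ with $u_k=u_{m,k}$, $\lambda_k=\lambda_{m,k}$. Applied to functions on $(0,1]$, $L_m$ denotes the differential expression.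

\emph{Step 1: the functions $g_i$.} For $0<r\le\rho\le1$ let $K(r,\rho)=\frac1m\sinh(m\ln(\rho/r))$. As a function of $r$ it is a combination of $r^{\pm m}$, so $L_mK=0$; moreover $K=0$ and $\partial_rK=-1/\rho$ at $r=\rho$. Put
\[
g_0(r)=K(r,1),\qquad g_i(r)=\int_r^1K(r,\rho)\,g_{i-1}(\rho)\,\rho\,d\rho\quad(i\ge1).
\]
Differentiating twice gives $L_mg_i=g_{i-1}$ and $g_i(1)=g_i'(1)=0$ for $i\ge1$, while $L_mg_0=0$, $g_0(1)=0$, $g_0'(1)=-1$. From $\sinh x\le xe^x$ and $\ln\tau\le(\tau-1)/\sqrt\tau$ for $\tau\ge1$ (which is $2x\le2\sinh x$ with $\tau=e^{2x}$) we get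
\[
0\le K(r,\rho)\le\Big(\frac\rho r\Big)^m\frac{\rho-r}{\sqrt{\rho r}},\qquad|\partial_rK(r,\rho)|=\frac1r\cosh\Big(m\ln\frac\rho r\Big)\le\frac1r\Big(\frac\rho r\Big)^m .
\]
Hence $\tilde g_i=r^{m+1/2}g_i\ge0$ satisfies $\tilde g_0\le1-r$ and $\tilde g_i(r)\le\int_r^1(\rho-r)\tilde g_{i-1}(\rho)\,d\rho$, so $\tilde g_i\le(1-r)^{2i+1}/(2i+1)!$ by induction. For $i\ge1$, $|g_i'(r)|\le r^{-m-1}\int_0^1\tilde g_{i-1}\,d\rho\le r^{-m-1}/(2i)!$, and $|g_0'|\le r^{-m-1}$. Altogether
\begin{equation}\label{eq:gi}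
0\le g_i\le\frac{r^{-m-1/2}}{(2i+1)!},\qquad|g_i'|\le\frac{r^{-m-1}}{(2i)!}.
\end{equation}

\emph{Step 2: the free solution in terms of its flux.} By \eqref{eq:gi} and $g_i''=g_{i-1}-g_i'/r+m^2g_i/r^2$, the series $U=\sum_i(-\lambda)^ig_i$ may be differentiated twice on $(0,1]$; it solves $L_mU=-\lambda U$, $U(1)=0$, $U'(1)=-1$. By uniqueness, $u_k=-u_k'(1)\sum_i(-\lambda_k)^ig_i$. For $t>0$ let $q(t)=-\sum_kc_ke^{-\lambda_kt}u_k'(1)$. Inserting the series for $u_k$ into $F=\sum_kc_ke^{-\lambda_kt}u_k$ and exchanging the sums,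
\begin{equation}\label{eq:flat}
F(r,t)=\sum_{i\ge0}q^{(i)}(t)g_i(r)\qquad(0<r\le1,\ t>0).
\end{equation}
The exchange is justified by $\sum_i\lambda^i/(2i+1)!\le e^{\sqrt\lambda}$ and $\sum_k|c_k|\sqrt{2\lambda_k}\,e^{-\lambda_kt+\sqrt{\lambda_k}}<\infty$, which follows from Lemma~\ref{lem:eig}(a),(c). Let $t\ge\delta$. Since $(\lambda\delta/2)^i/i!\le e^{\lambda\delta/2}$, the Cauchy--Schwarz inequality gives
\[
|q^{(i)}(t)|\le\Big(\frac2\delta\Big)^ii!\sum_k|c_k|\sqrt{2\lambda_k}\,e^{-\lambda_k\delta/2}\le\Big(\frac2\delta\Big)^ii!\Big(\sum_k2\lambda_ke^{-\lambda_k\delta}\Big)^{1/2}|f|_H .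
\]
Now $\lambda e^{-\lambda\delta/2}\le1/\delta$ and $\sum_{k\ge1}e^{-\pi^2k^2\delta/2}\le\int_0^\infty e^{-\pi^2x^2\delta/2}dx=\frac12\sqrt{2/(\pi\delta)}\le\frac12\delta^{-1/2}$, so the last sum is at most $\delta^{-3/2}\le\delta^{-2}$. Thus
\begin{equation}\label{eq:q}
|q^{(i)}(t)|\le\delta^{-1}(2/\delta)^i\,i!\,|f|_H\qquad(t\ge\delta).
\end{equation}

\emph{Step 3: the cutoff in time.} For $s\in(0,\delta)$ let $\xi(s)=\exp(-18(\frac1s+\frac1{\delta-s}))$. Let $s\le\delta/2$ and $z\in\mathbb C$, $|z-s|\le s/2$. Then $\operatorname{Re}\frac1z\ge\frac{s/2}{(3s/2)^2}=\frac2{9s}$ and $\operatorname{Re}\frac1{\delta-z}\ge0$, so $|\xi(z)|\le e^{-4/s}$, and Cauchy's estimates give $|\xi^{(i)}(s)|\le i!\,(2/s)^ie^{-4/s}\le(i!)^22^{-i}$. By symmetry the last bound holds on $(0,\delta)$, and all derivatives of $\xi$ tend to $0$ at both endpoints. On the middle third, $\frac1s+\frac1{\delta-s}\le\frac9{2\delta}$, so $\int_0^\delta\xi\ge\frac\delta3e^{-81/\delta}$. Let $\zeta(t)=1-\int_0^{t-\delta}\xi\big/\int_0^\delta\xi$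 for $t\in[\delta,2\delta]$. Then $0\le\zeta\le1$, $\zeta(\delta)=1$, $\zeta(2\delta)=0$, all derivatives of $\zeta$ vanish at both endpoints, and
\begin{equation}\label{eq:zeta}
|\zeta^{(l)}|\le\tfrac6\delta\,e^{81/\delta}(l!)^22^{-l}\qquad(l\ge0).
\end{equation}

\emph{Step 4: the sideways solution.} Let $Q=\zeta q$ on $[\delta,2\delta]$. By Leibniz's rule, \eqref{eq:q} and \eqref{eq:zeta},
\[
|Q^{(i)}|\le6\delta^{-2}e^{81/\delta}|f|_H\sum_{l=0}^ii!\,l!\,2^{-l}(2/\delta)^{i-l}.
\]
Put $w_0=1$ and $w_i=1/(2i-1)!$ for $i\ge1$. Then $w_i\,i!\,l!\le1/(i-l)!$ for $0\le l\le i$: for $i\ge1$, the inequalities $(2i)!\ge2^i(i!)^2$ and $2i\,2^{-i}\le1$ give $w_i\,i!\,l!=2i\,i!\,l!/(2i)!\le l!/i!\le1/(i-l)!$. Summing over $i-l\ge0$ and $l\ge0$,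
\begin{equation}\label{eq:Q}
\sum_{i\ge0}w_i\sup_{[\delta,2\delta]}|Q^{(i)}|\le12\,\delta^{-2}e^{83/\delta}|f|_H .
\end{equation}
Since $1/(2i)!\le w_i$ and $1/(2i+1)!=w_{i+1}$, the series $Z=\sum_iQ^{(i)}(t)g_i(r)$, $\sum_iQ^{(i)}g_i'$ and $\sum_iQ^{(i+1)}g_i=\sum_{i\ge1}Q^{(i)}L_mg_i$ converge uniformly on $[\varepsilon/2,1]\times[\delta,2\delta]$. Hence $Z,Z_t,Z_r,Z_{rr}$ are continuous there, $Z_t=L_mZ$, $Z(1,t)=0$, and
\begin{equation}\label{eq:Z}
|Z|,|Z_r|\le12\,(2/\varepsilon)^{m+1}\delta^{-2}e^{83/\delta}|f|_H .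
\end{equation}
At $t=\delta$ we have $Q^{(i)}=q^{(i)}$, so $Z=F$ by \eqref{eq:flat}; at $t=2\delta$ all $Q^{(i)}$ vanish, so $Z=0$.

\emph{Step 5: the cutoff in space.} Fix a smooth $\eta$, depending only on $\varepsilon$, with $0\le\eta\le1$, $\eta=0$ for $r\le\varepsilon/2$ and $\eta=1$ for $r\ge3\varepsilon/4$. Let $y=F$ on $[0,\delta]$ and $y=\eta Z+(1-\eta)\zeta F$ on $[\delta,2\delta]$. The two definitions agree at $t=\delta$, and $y(2\delta)=0$. On $[\delta,2\delta]$, $y$ is $C^1$ with values in $H$ and continuous with values in $D(L_m)$: the function $\eta Z\cos m\theta$ is $C^2$ on $\overline\Omega$ and vanishes on $\partial\Omega$, and multiplication by the smooth function $1-\eta(|x|)$ is bounded on $H^2(\Omega)\cap H^1_0(\Omega)$. So $y$ is the mild solution for $v=0$ on $[0,\delta]$ and, on $[\delta,2\delta]$,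
\[
v=y_t-L_my=-2\eta'Z_r-\Big(\eta''+\frac{\eta'}r\Big)Z+(1-\eta)\zeta'F+\zeta\Big(2\eta'F_r+\Big(\eta''+\frac{\eta'}r\Big)F\Big),
\]
which vanishes for $r\ge3\varepsilon/4$. The coefficients involving $\eta$ do not depend on $m$. The terms with $Z$ are bounded by \eqref{eq:Z}; for the others use \eqref{eq:zeta}, $|F|_H\le|f|_H$, and $|F_r|_H^2\le q_m(F)\le\sup_\lambda\lambda e^{-2\lambda\delta}|f|_H^2\le\delta^{-1}|f|_H^2$. This gives the stated bound.
\end{proof}

\section{The potential and the controlled solution}\label{sec:y}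

\subsection{The potential}

We prove Theorem~\ref{thm:main} with $\mu_0=400$. Fix $T>0$, $\mu\ge400$ and $\varepsilon=e^{-4.7\mu}$. Let $m_j,\sigma_j,t_j$ be as in \eqref{eq:times}, let $h_j=m_j^{-2}$, and choose $j_0$ so large that
\begin{equation}\label{eq:j0}
m_{j_0}^{2/3}\ge70\mu,\qquad t_{j_0}>0 .
\end{equation}
Then $m_j\ge64$, $\sigma_j\le1$ and $h_j\le\sigma_j/10$ for all $j\ge j_0$. The pulses of the model are replaced by pulses of duration $h_j$, so short that modes $m_j$ and $3m_j$ decay only by a bounded factor. Fix $p\in C_c^\infty((0,1))$ with $0\le p\le1$ and $p=1$ on $[\frac13,\frac23]$, let $p_j(t)=p((t-t_j)/h_j)$, and define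
\[
a(x,t)=-\sum_{j\ge j_0}\beta_j(r,t)\cos(2m_j\theta),\qquad\beta_j(r,t)=e^{-m_j}p_j(t)\,r^{2m_j}.
\]
The factor $r^{2m_j}$ makes each term a polynomial in $x$, since $r^{2m}\cos2m\theta=\operatorname{Re}(x_1+ix_2)^{2m}$. The $j$-th term is supported in $t_j<t<t_j+h_j$, and these intervals are disjoint. A derivative of order $l$ in $t$ and $l'$ in $x$ of the $j$-th term is bounded on $\overline\Omega\times[0,\infty)$ by $\|p^{(l)}\|_\infty m_j^{2l}(2m_j)^{l'}e^{-m_j}$. These bounds are summable in $j$, so $a\in C^\infty(\overline\Omega\times[0,\infty))$, $a=0$ for $t\ge T$, and for each $k$ the $C^k$ norm of $a$ tends to $0$ as $j_0\to\infty$. On the support of the $j$-th term, $T-t\ge\frac32\sigma_j-h_j\ge\sigma_j=\mu/m_j$, so $|a|\le e^{-m_j}\le e^{-\mu/(T-t)}$. It remains to prove that $X_T\ne Y_T$. Figure~\ref{fig:stage} shows the organization of one stage.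

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.8cm]
\draw[->] (-0.2,0) -- (10.5,0) node[right] {$t$};
\draw[dotted] (0,0) node[below] {$t_i$} -- (0,3.7);
\draw[dotted] (2,0) node[below] {$t_i+h_i$} -- (2,3.7);
\draw[dotted] (7.6,0) node[below] {$t_i^*$} -- (7.6,3.7);
\draw[dotted] (10,0) node[below] {$t_{i+1}$} -- (10,3.7);
\draw[fill=gray!25] (0,2.8) rectangle (2,3.5); \node at (1,3.15) {pulse $a$};
\draw[fill=gray!25] (7.6,2.8) rectangle (10,3.5); \node at (8.8,3.15) {control $v$};
\node at (4.8,3.15) {free decay};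
\node[left] at (-0.1,1.95) {$y$};
\draw (0,1.6) rectangle (7.6,2.3); \node at (4.8,1.95) {modes $km_i$, $k$ odd};
\draw (7.6,1.6) rectangle (10,2.3); \node at (8.8,1.95) {$3\nmid k$ killed};
\node[left] at (-0.1,0.75) {$\varphi$};
\draw (0,0.4) rectangle (2,1.1); \node at (1,0.75) {$km_i$, $k$ odd};
\draw (2,0.4) rectangle (10,1.1); \node at (4.8,0.75) {modes $km_i$, $k$ odd, $3\mid k$};
\end{tikzpicture}
\caption{One stage $[t_i,t_{i+1}]$ of the construction (not to scale). The potential acts only at the start and couples the angular modes $km_i$ with $k$ odd. The control acts only at the end and only on modes with $3\nmid k$, which the adjoint solution $\varphi$ does not contain at that time; so the control does not change the pairing $\langle y,\varphi\rangle$.}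
\label{fig:stage}
\end{figure}

\subsection{The states at the times \texorpdfstring{$t_i$}{ti}}

We first prescribe the values that $y$ will take, and then find the control. Let
\[
A_i=e^{-(4.5\mu+6)m_i},\qquad\text{so that}\qquad A_{i+1}=e^{-(9\mu+12)m_i}A_i .
\]
Put $y^{j_0}=A_{j_0}u_{m_{j_0}}\cos(m_{j_0}\theta)$. Given $y^i\in V_{m_i}^+$, let $f^i$ be the value at $t_i+h_i$ of the solution of $y_t=\Delta y-ay$ with $y(t_i)=y^i$; by Lemma~\ref{lem:cone}(a), $f^i\in V_{m_i}^+$. Let $\Pi_i$ be the orthogonal projection onto $V_{3m_i}$, which keeps the modes $km_i$ with $k$ odd and $3\mid k$, and put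
\[
y^{i+1}=e^{(\sigma_i-h_i)\Delta}\,\Pi_if^i\in V_{m_{i+1}}^+ .
\]

\begin{lemma}\label{lem:states}
For all $i\ge j_0$:
\begin{enumerate}
\item[(a)] $\|y^i\|\le\sqrt\pi\,e^{(10-4.5\mu)m_i}$ and $\|f^i\|\le e\|y^i\|$;
\item[(b)] $y^i_{m_i}\ge A_iu_{m_i}$ and $f^i_{3m_i}\ge e^{-11m_i}A_iu_{3m_i}$ pointwise.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $|a|\le1$ and $h_i\le1$, $\|f^i\|\le e\|y^i\|$ by \eqref{eq:gronwall}. All modes of $\Pi_if^i$ are at least $3m_i$, and $9m_i^2(\sigma_i-h_i)=9\mu m_i-9$, so $\|y^{i+1}\|\le e^{10-9\mu m_i}\|y^i\|$. As $\sum_{j_0\le l<i}9m_l=4.5(m_i-m_{j_0})$, $\|y^{j_0}\|\le\sqrt\pi\,e^{-4.5\mu m_{j_0}}$ and $i-j_0\le m_i$, the bound follows.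

(b) The first inequality holds for $i=j_0$. Assume it for $i$, write $m=m_i$, $h=h_i$, and let $y$ be the solution on $[t_i,t_i+h]$ that defines $f^i$. All modes of $y(s)$ and of $-ay(s)$ are nonnegative. Duhamel's formula for mode $m$ gives $y_m(s)\ge e^{(s-t_i)L_m}y^i_m\ge A_ie^{-\lambda_mh}u_m$. By \eqref{eq:product}, the mode $3m$ of $-ay$ is $\frac12\beta_i(y_m+y_{5m})\ge\frac12\beta_iy_m$. Duhamel's formula for mode $3m$ and Lemma~\ref{lem:ground}(c) give
\[
f^i_{3m}\ge\int_{t_i}^{t_i+h}\tfrac12e^{-m}p_i(s)A_ie^{-\lambda_mh}\,e^{(t_i+h-s)L_{3m}}(r^{2m}u_m)\,ds\ge\frac{e^{-10m}e^{-20}}{6m^2}A_iu_{3m},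
\]
because $\lambda_mh\le2$, $\lambda_{3m}h\le18$ and $\int p_i\ge h/3=1/(3m^2)$. For $m\ge64$ we have $20+\ln(6m^2)\le m$, which proves the second inequality. Then $y^{i+1}_{3m}\ge e^{-11m-\lambda_{3m}\sigma_i}A_iu_{3m}$, and by Lemma~\ref{lem:eig}(b) and \eqref{eq:j0},
\[
\lambda_{3m}\sigma_i\le9\mu m+16\cdot3^{4/3}\mu m^{1/3}\le9\mu m+70\mu m^{1/3}\le(9\mu+1)m .
\]
So $y^{i+1}_{3m}\ge A_{i+1}u_{3m}$.
\end{proof}

\subsection{The control}

Let $\delta_i=\sigma_i/20$ and $t_i^*=t_{i+1}-2\delta_i=t_i+0.9\sigma_i\ge t_i+h_i$.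

\begin{lemma}\label{lem:control}
There is $v\in L^\infty(t_{j_0},T;L^2(\Omega))$, vanishing outside $\omega$, such that on $[t_i,t_{i+1}]$ the function $v$ vanishes for $t<t_i^*$ and has only modes $km_i$ with $k$ odd, $3\nmid k$, and such that the solution of $y_t=\Delta y-ay+v$ on $[t_{j_0},T]$ with $y(t_{j_0})=y^{j_0}$ satisfies $y(t_i)=y^i$ and $y(t_i+h_i)=f^i$ for all $i\ge j_0$.
\end{lemma}

\begin{proof}
Fix $i$ and write $m=m_i$. For odd $k$ with $3\nmid k$ let $v_k$ be the control given by Proposition~\ref{prop:kill}, for the frequency $km$, $\delta=\delta_i$, the time interval $[t_i^*,t_{i+1}]$ and the datum $e^{(t_i^*-t_i-h_i)L_{km}}f^i_{km}$. By Lemmas~\ref{lem:eig}(a) and~\ref{lem:states}(a), and since $k^2m^2(0.9\sigma_i-h_i)=0.9\mu k^2m-k^2$, the datum has norm at most $\exp(-0.9\mu k^2m+k^2+1+(10-4.5\mu)m)$. Further $83/\delta_i=1660m/\mu$ and $(2/\varepsilon)^{km}\le e^{(4.7\mu+1)km}$. Therefore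
\[
\sup_t|v_k(t)|_H\le C_\varepsilon\delta_i^{-2}\exp\Big(1+m\Big[\mu(-0.9k^2+4.7k-4.5)+k^2+k+10+\frac{1660}\mu\Big]\Big).
\]
Here $k=1$ or $k\ge5$, and in both cases $-0.9k^2+4.7k-4.5\le-0.1k^2$: at $k=1$ the left side is $-0.7$, and $0.8k^2-4.7k+4.5$ equals $1$ at $k=5$ and increases for $k\ge5$. For $\mu\ge400$ we have $k^2+k+10+1660/\mu\le17k^2\le0.05\mu k^2$. The exponent is thus at most $1-0.05\mu k^2m\le1-km$. Let $v=\sum_kv_k\cos(km\theta)$ on $[t_i^*,t_{i+1}]$ and $v=0$ on $[t_i,t_i^*)$. Since $\delta_i^{-2}=400m^2/\mu^2\le m^2/400$,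
\[
\|v(t)\|\le\sqrt\pi\sum_k|v_k(t)|_H\le\frac{\sqrt\pi\,e}{400}\,C_\varepsilon\,m^2\sum_{k\ge1}e^{-km}\le C_\varepsilon ,
\]
uniformly in $i$ and $t$. Each $v_k$ vanishes for $r\ge\varepsilon$, so $v$ vanishes outside $\omega$.

Suppose $y(t_i)=y^i$. On $[t_i,t_i+h_i]$ we have $v=0$, so $y(t_i+h_i)=f^i$. On $[t_i+h_i,t_{i+1}]$ we have $a=0$, so the modes decouple. Mode $km$ with $3\nmid k$ evolves freely until $t_i^*$ and is then driven to zero by $v_k$; modes with $3\mid k$ evolve freely. Hence $y(t_{i+1})=e^{(\sigma_i-h_i)\Delta}\Pi_if^i=y^{i+1}$.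
\end{proof}

\section{The adjoint solution and the proof of Theorem~\ref{thm:main}}\label{sec:phi}

The element of $Y_T$ has no terminal datum, so we obtain it as a limit of solutions started at times $t_J\uparrow T$. For $J>j_0$ let $\varphi^J$ solve the adjoint equation on $[0,t_J]$ with $\varphi^J(t_J)=\kappa_Ju_{m_J}\cos(m_J\theta)$, where $\kappa_J$ is chosen so that $\langle y(t_J),\varphi^J(t_J)\rangle=1$. By Lemma~\ref{lem:states}(b), $\langle y^J,u_{m_J}\cos(m_J\theta)\rangle\ge\pi A_J$, so
\begin{equation}\label{eq:kappa}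
0<\kappa_J\le\frac1{\pi A_J}.
\end{equation}
Apply Lemma~\ref{lem:cone}(a) backward from $t_J$, alternately on intervals where $a=0$ and on pulses, using $V_{m_{i+1}}^+\subset V_{m_i}^+$. For $j_0\le i<J$ this gives
\begin{equation}\label{eq:phicone}
\varphi^J(t)\in V_{3m_i}^+\ \text{ on }[t_i+h_i,t_{i+1}],\qquad\varphi^J(t)\in V_{m_i}^+\ \text{ on }[t_i,t_i+h_i].
\end{equation}
On $[t_i^*,t_{i+1}]$ the control has only modes $km_i$ with $3\nmid k$, while $\varphi^J\in V_{3m_i}$. So $\langle v,\varphi^J\rangle=0$ at all times, and Lemma~\ref{lem:duality} gives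
\begin{equation}\label{eq:pairing}
\langle y(t),\varphi^J(t)\rangle=1\qquad(t_{j_0}\le t\le t_J).
\end{equation}

\subsection{Size}

We need $\|\varphi^J(t_i)\|\le e^{Cm_i}/A_i$ uniformly in $J$. Propagating upper bounds backward from $t_J$ alone would lose a factor at each stage that is not compensated, since $\kappa_J$ is known only from above through $A_J$. Identity \eqref{eq:pairing} resets the estimate at every stage: it bounds the component of $\varphi^J$ along the current ground state. Lemma~\ref{lem:ground}(d) extends this to the whole lowest mode, and the higher modes decay so fast that a crude inductive bound suffices for them. Let $t_i'=t_i+h_i+\frac1{3m_i}$.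

\begin{lemma}\label{lem:size}
For all $J>j_0$,
\[
\|\varphi^J(t_i)\|\le\frac{e^{33m_i}}{A_i}\quad(j_0\le i\le J),\qquad\|\varphi^J(t_i')\|\le\frac{e^{32m_i}}{A_i}\quad(j_0\le i<J).
\]
\end{lemma}

\begin{proof}
Write $\varphi=\varphi^J$ and argue by descending induction on $i$. For $i=J$, $\|\varphi(t_J)\|=\sqrt\pi\kappa_J\le1/A_J$ by \eqref{eq:kappa}. Let $i<J$, assume the first bound for $i+1$, and put $m=m_i$, $M=3m$, $s=\sigma_i-h_i$. Then $s\ge0.9\sigma_i=2.7\mu/M\ge2/M$, and $a=0$ on $[t_i+h_i,t_{i+1}]$.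

\emph{Mode $M$.} Let $\Psi=\langle\varphi_M(t_i+h_i),u_M\rangle_H$. At time $t_i+h_i$ both $y=f^i$ and $\varphi$ lie in $V_m^+$, so \eqref{eq:pairing} is a sum of nonnegative terms, and Lemma~\ref{lem:states}(b) gives $1\ge\pi\langle f^i_M,\varphi_M(t_i+h_i)\rangle_H\ge\pi e^{-11m}A_i\Psi$. Since $\varphi_M(t_i')=e^{L_M/M}\varphi_M(t_i'+\frac1M)$ and $\varphi_M(t_i+h_i)=e^{2L_M/M}\varphi_M(t_i'+\frac1M)$, Lemma~\ref{lem:ground}(d) gives
\[
|\varphi_M(t_i')|_H\le e^{3M}\langle\varphi_M(t_i'+\tfrac1M),u_M\rangle_H=e^{3M+2\lambda_M/M}\Psi\le e^{7M}\Psi\le\frac{e^{32m}}{\pi A_i}.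
\]

\emph{Higher modes.} The other modes of $\varphi(t_i')\in V_M$ are at least $3M$. Using $9M^2s\ge24\mu M$ and $1/A_{i+1}=e^{(3\mu+4)M}/A_i$, their total norm is at most
\[
e^{-9M^2(s-1/M)}\|\varphi(t_{i+1})\|\le e^{(-24\mu+9+33+3\mu+4)M}/A_i\le1/A_i .
\]
Hence $\|\varphi(t_i')\|\le(\pi^{-1/2}e^{32m}+1)/A_i\le e^{32m}/A_i$. Finally, by \eqref{eq:gronwall}, $\|\varphi(t_i)\|\le e\|\varphi(t_i+h_i)\|\le e\|\varphi(t_i')\|\le e^{33m}/A_i$.
\end{proof}

\subsection{Observation}

\begin{lemma}\label{lem:observation}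
$\|\chi_\omega\varphi^J(t)\|\le2$ for all $J>j_0$ and $t\in[0,t_J]$.
\end{lemma}

\begin{proof}
Write $\varphi=\varphi^J$. The interval $[0,t_J]$ is covered by the intervals $I_i$, $j_0\le i\le J$, where $I_i$ has left endpoint $t_{i-1}+h_{i-1}$ (or $0$ if $i=j_0$) and right endpoint $t_i+h_i$ (or $t_J$ if $i=J$). On $I_i$ only the $i$-th term of $a$ can be nonzero. We claim that, with $m=m_i$,
\begin{equation}\label{eq:barrier}
\varphi(t)\in V_m^+,\qquad S(\varphi(t))\le e^{33m}r^m/A_i\qquad(t\in I_i).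
\end{equation}
For $i<J$ we have $\varphi(t_i+h_i)=e^{\Delta/3m}\varphi(t_i')$ with $\varphi(t_i')\in V_{3m}^+$, so Lemmas~\ref{lem:smooth}(c) and~\ref{lem:size} give $S(\varphi(t_i+h_i))\le\sqrt{3m}\,e^{32m}r^{3m}/A_i\le\sqrt{3m}\,e^{32m}r^m/A_i$. Apply Lemma~\ref{lem:cone} with $M=m$, first on $[t_i,t_i+h_i]$ with $\beta=\beta_i\le1$, which costs a factor at most $e$, and then on the rest of $I_i$ with $\beta=0$, which costs nothing. Since $e\sqrt{3m}\le e^m$, \eqref{eq:barrier} follows. For $i=J$, $S(\varphi(t_J))=\kappa_Ju_m\le e^{3m}r^m/A_J$ by \eqref{eq:kappa} and Lemma~\ref{lem:ground}(a), and Lemma~\ref{lem:cone} applies with $\beta=0$.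

Since $|\varphi|\le S(\varphi)$, $r<\varepsilon$ on $\omega$, and $\omega$ has area at most $\pi$, \eqref{eq:barrier} gives on $I_i$
\[
\|\chi_\omega\varphi(t)\|\le\sqrt\pi\,e^{33m}\varepsilon^m/A_i=\sqrt\pi\,e^{(39-0.2\mu)m}\le2 .\qedhere
\]
\end{proof}

\subsection{Passage to the limit}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $a$ other than $X_T\ne Y_T$ were proved in Section~\ref{sec:y}. By Lemma~\ref{lem:size}, for each $i$ the sequence $(\varphi^J(t_i))_{J\ge i}$ is bounded. A diagonal argument gives a subsequence along which $\varphi^J(t_i)\rightharpoonup z_i$ weakly in $L^2(\Omega)$ for every $i\ge j_0$. For $t\le t_i$, the map that sends a datum at $t_i$ to the value at $t$ of the adjoint solution is linear and bounded, hence weakly continuous. So $\varphi^J(t)$ converges weakly, for every $t<T$, to a limit $\varphi(t)$, and on $[0,t_i]$ the function $\varphi$ is the adjoint solution with datum $z_i$. Thus $\varphi\in C([0,T);L^2(\Omega))$ is a solution on every $[0,t]$,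 $t<T$. By weak lower semicontinuity of the norm and Lemma~\ref{lem:observation}, $\|\chi_\omega\varphi(t)\|\le2$ for all $t<T$, so $\varphi\in Y_T$. By \eqref{eq:pairing}, $\langle y(t_i),\varphi(t_i)\rangle=1$ for all $i$, and $y(t_i)=y^i\to0$ by Lemma~\ref{lem:states}(a). The control $v=\chi_\omega v$ is bounded by Lemma~\ref{lem:control}. Lemma~\ref{lem:criterion}, with $t_0=t_{j_0}$, gives $X_T\ne Y_T$.
\end{proof}

\begin{remark}
The symmetry of the pair $(\Omega,\omega)$ enters twice: a control $v_k(r)\cos km\theta$ supported in $r<\varepsilon$ is supported in $\omega$, so each sector is controlled without touching the others, and $r^m\le\varepsilon^m$ on $\omega$. The smallness of $\varepsilon$, that is, the size of $\mu$, is used to absorb the factors $e^{Cm}$ into the margins $e^{-0.1\mu k^2m}$ (Lemma~\ref{lem:control}) and $e^{-0.2\mu m}$ (Lemma~\ref{lem:observation}). The sign of the coefficients $\beta_j$ is used in Lemma~\ref{lem:cone}; without it the terms of \eqref{eq:pairing} could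 cancel. Finally, $\|\varphi(t_i)\|\ge1/\|y^i\|\ge\pi^{-1/2}e^{(4.5\mu-10)m_i}$ with $m_i=\frac32\mu/(T-t_i)$: the growth of $\varphi$ is of the type allowed by Lemma~\ref{lem:growth} below, and it far exceeds the reciprocal $e^{m_i}$ of the size of the $i$-th pulse.
\end{remark}

\section{Stability: proof of Theorem~\ref{thm:stability}}\label{sec:stability}

Now $\Omega\subset\mathbb R^n$ and $\omega$ are general. We use the following estimate of Fern\'andez-Cara and Zuazua \cite{FCZ}: there is $\gamma=\gamma(\Omega,\omega)>0$ such that every solution $\psi$ of the adjoint equation with potential $a\in L^\infty$ on an interval $(s,s+\tau)$ satisfies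
\begin{equation}\label{eq:fcz}
\|\psi(s)\|^2\le\exp\Big(\gamma\Big(1+\frac1\tau+\tau\|a\|_\infty+\|a\|_\infty^{2/3}\Big)\Big)\int_s^{s+\tau}\|\chi_\omega\psi(t)\|^2dt .
\end{equation}
What matters is that the coefficient of $1/\tau$ does not depend on $a$. The right side of \eqref{eq:fcz} is an $L^2$ norm in time, whereas $Y_T$ controls only the $L^1$ norm. Bounding one factor $\|\chi_\omega\psi\|$ by the norm of $\psi$ at a later time leaves an error, which is absorbed by telescoping along a geometric sequence of times.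

\begin{lemma}[Growth bound]\label{lem:growth}
Let $K_0=6\gamma$. There is $C$, depending on $\Omega,\omega,T$ and $\|a\|_\infty$, such that $\|\psi(s)\|\le Ce^{K_0/(T-s)}\|\psi\|_{Y_T}$ for all $\psi\in Y_T$ and $0\le s<T$.
\end{lemma}

\begin{proof}
Let $s<T'<T$, $s_k=T'-(T'-s)(\frac34)^k$, $\tau_k=s_{k+1}-s_k$, $x_k=\|\psi(s_k)\|$, $w_k=\int_{s_k}^{s_{k+1}}\|\chi_\omega\psi\|\,dt$. Then $\tau_0=(T'-s)/4$ and $\tau_{k+1}=\frac34\tau_k$. By \eqref{eq:gronwall}, $\|\psi(t)\|\le e^{T\|a\|_\infty}x_{k+1}$ on $[s_k,s_{k+1}]$, so \eqref{eq:fcz} gives $x_k^2\le C_1e^{\gamma/\tau_k}w_kx_{k+1}$ with $C_1$ depending on the stated quantities. The inequality $\sqrt{\xi\xi'}\le\xi+\xi'$ yields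
\[
x_k\le C_1e^{3\gamma/(2\tau_k)}w_k+e^{-\gamma/(2\tau_k)}x_{k+1}.
\]
Multiply by $e^{-3\gamma/(2\tau_k)}$. Since $\frac{2\gamma}{\tau_k}=\frac{3\gamma}{2\tau_{k+1}}$,
\[
e^{-3\gamma/(2\tau_k)}x_k\le C_1w_k+e^{-3\gamma/(2\tau_{k+1})}x_{k+1}.
\]
Sum over $k$. The $x_k$ are bounded because $T'<T$, and $\tau_k\to0$, so the remainder tends to $0$ and $\|\psi(s)\|\le C_1e^{6\gamma/(T'-s)}\int_s^{T'}\|\chi_\omega\psi\|\,dt$. Let $T'\uparrow T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stability}]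
Let $K_0=6\gamma$, write $Y_T^a$, $Y_T^{a_0}$ for the spaces belonging to $a$ and $a_0$, and let $b=a-a_0=\chi_\omega c+\rho$. Both norms are given by the same expression $\|\cdot\|_{Y_T}$. For $\psi$ in $Y_T^a$ or in $Y_T^{a_0}$, Lemma~\ref{lem:growth}, which has the same $K_0$ for both potentials, gives $\|b\psi(t)\|\le\|c\|_\infty\|\chi_\omega\psi(t)\|+CC'\|\psi\|_{Y_T}$, hence
\begin{equation}\label{eq:b}
\int_0^T\|b\psi(t)\|\,dt\le C_2\|\psi\|_{Y_T}
\end{equation}
with $C_2$ independent of $\psi$. This is the only place where the form of $b$ is used. It says that $b\psi$ is an admissible source up to time $T$, although $\psi$ itself may blow up.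

By \eqref{eq:duhamelb}, a function solves $\phi_t+\Delta\phi-a_0\phi=g$ if and only if it solves $\phi_t+\Delta\phi-a\phi=g-b\phi$; we use this freely. Assume $X_T=Y_T$ for $a_0$ and let $\varphi\in Y_T^a$. By \eqref{eq:b} there is $w\in C([0,T];L^2(\Omega))$ with $w_t+\Delta w-a_0w=b\varphi$ and $w(T)=0$. On each $[0,t]$, $t<T$, the function $\varphi$ solves the same equation, so $\psi:=\varphi-w$ solves the homogeneous equation for $a_0$; as $w$ is bounded, $\psi\in Y_T^{a_0}$. By assumption there are $z^k\in L^2(\Omega)$ such that the solutions $\psi^k$ for $a_0$ with $\psi^k(T)=z^k$ satisfy $\|\psi^k-\psi\|_{Y_T}\to0$. Let $w^k$ solve $w^k_t+\Delta w^k-aw^k=b\psi^k$, $w^k(T)=0$. Since $\psi^k_t+\Delta\psi^k-a\psi^k=-b\psi^k$, the sum $\varphi^k=\psi^k+w^k$ is the solution for $a$ with $\varphi^k(T)=z^k$. Also $w_t+\Delta w-aw=b\varphi-bw=b\psi$, so $w^k-w$ solves the equation for $a$ with zero terminal datum and source $b(\psi^k-\psi)$. By \eqref{eq:b} applied to $\psi^k-\psi\in Y_T^{a_0}$, this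 source tends to $0$ in $L^1(0,T;L^2(\Omega))$, and \eqref{eq:gronwall} gives $w^k\to w$ uniformly on $[0,T]$. Therefore $\varphi^k-\varphi=(\psi^k-\psi)+(w^k-w)\to0$ in $\|\cdot\|_{Y_T}$, and $X_T=Y_T$ for $a$. Since \eqref{eq:b} holds on both spaces and for $-b$, the roles of $a$ and $a_0$ can be exchanged, which proves the converse.

For the second assertion take $a_0=a_1(t)+a_2(x)$ and use Proposition~\ref{prop:separable}. For $\omega=\Omega$ take $a_0=0$, $c=a$, $\rho=0$.
\end{proof}

\begin{thebibliography}{9}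

\bibitem{FCZ}
Fern\'andez-Cara and Zuazua, Adv. Differential Equations 5 (2000), 465--514.

\bibitem{problem}
\emph{Time Optimal Control For Heat Equations},
\texttt{http://controlpde2014.cnam.fr/GWang.pdf}.

\end{thebibliography}
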